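# Rate-monotonic multiprocessor scheduling has no asymptotic PTAS unless $\mathbf P=\mathbf{NP}$

## 1. Two tasks per processor: a matching problem

We are given periodic tasks and identical processors. Each processor runs a fixed simple policy. How many processors are needed so that no deadline is ever missed, and how well can this number be approximated in polynomial time?

**Definition (tasks and RM).** A task $\tau$ has a period $p(\tau)$ and a running time $c(\tau)$, positive integers written in binary (positive rationals would be equivalent) with $c(\tau)\le p(\tau)$. Its utilization is $u(\tau)=c(\tau)/p(\tau)$. It releases a job with execution time $c(\tau)$ at each time $0,p(\tau),2p(\tau),\dots$, and each job must finish before the next job of $\tau$ is released. A set of tasks on one processor is run by the rate-monotonic (RM) policy: preemptive, fixed priorities, a smaller period meaning a higher priority. Ties are broken arbitrarily. The set is RM-schedulable if every job meets its deadline.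

**Definition (the problem).** Given a finite set $V$ of tasks, partition it into as few RM-schedulable parts (processors) as possible. The minimum is $OPT$. Tasks are labelled objects, so different tasks may have equal parameters. For a set $S$ of tasks put $U(S)=\sum_{\tau\in S}u(\tau)$. "Schedulable at speed $s$" means schedulable after every $c(\tau)$ is replaced by $c(\tau)/s$.

**Example.** Write a task as $(c,p)$. The tasks $(2,5)$ and $(4,7)$ have total utilization $\frac25+\frac47=\frac{34}{35}<1$. Under RM the first runs in $[0,2]$ and $[5,7]$, which leaves the second only $[2,5]$ before its deadline $7$. It needs $4$ units and gets $3$. So utilization at most $1$ is not sufficient.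

We use two facts about a single processor.

**(F1) Time-demand analysis** (Liu–Layland 1973, critical-instant theorem; Joseph–Pandya 1986; Lehoczky–Sha–Ding 1989). On a speed-$s$ processor, $\tau$ meets all its deadlines iff there is $t\in(0,p(\tau)]$ with
$$c(\tau)+\sum_{\tau'}\Big\lceil \frac t{p(\tau')}\Big\rceil c(\tau')\le s\,t ,$$
where $\tau'$ ranges over the tasks of higher priority on that processor. The left side is the *demand* at $t$: the first job of $\tau$ together with everything of higher priority released in $[0,t)$. In particular, schedulable at speed $1$ implies schedulable at any speed $s\ge1$.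

**(F2)** If $S$ is schedulable at speed $s$, then $U(S)\le s$. Indeed, let $H$ be a common multiple of the periods. The work released in $[0,H)$ is $H\cdot U(S)$, all of it is due by time $H$, and the processor performs at most $sH$ by then.

Now the easy case.

**Proposition 1.** If at most two tasks are allowed per processor (in particular, whenever all utilizations exceed $1/3$, so that this holds automatically by (F2)), the problem is solvable exactly in polynomial time.

*Proof.* A single task is schedulable since $c\le p$. Take two tasks with $p_1\le p_2$, task 1 having the higher priority, and let $q=\lfloor p_2/p_1\rfloor$. Task 1 is fine. For task 2, the demand $c_2+\lceil t/p_1\rceil c_1$ is constant on each interval $((i-1)p_1,ip_1]$, so within each interval the right end is the best choice of $t$. Hence it suffices to test $t=ip_1$ for $1\le i\le q$, and $t=p_2$. The test at $ip_1$ reads $c_2+ic_1\le ip_1$, that is, $c_2\le i(p_1-c_1)$. Since $p_1-c_1\ge 0$, it is weakest for $i=q$. So the pair is RM-schedulable iff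
$$qc_1+c_2\le qp_1\qquad\text{or}\qquad \lceil p_2/p_1\rceil c_1+c_2\le p_2 .$$
If $p_1=p_2$, both tests read $c_1+c_2\le p_1$, so the tie-break does not matter. The tests take polynomial time. A partition into parts of size at most $2$ is a matching in the graph of schedulable pairs together with singletons, so the optimum is $|V|$ minus the size of a maximum matching. If all utilizations exceed $1/3$, three tasks have total utilization above $1$, so (F2) limits every part to two tasks. $\square$

What changes when three or more tasks may share a processor?

## 2. A third task puts a condition on a sum of three numbers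

First, schedulability is no longer determined by pairs. Take $(2,5),(2,7),(2,7)$, with $U=\frac{34}{35}$. Each pair is schedulable, since two jobs need $4\le5$ units. For the lowest-priority task of the triple, the demand is at least $2+2+2=6>5$ for $t\le5$, and it is $4+2+2=8>7$ for $5<t\le7$. So the triple fails. Replace one $(2,7)$ by $(1,7)$. Then at $t=5$ the demand is $2+1+2=5$, and the triple is schedulable.

More generally, let $p_x<p_y\le p_z\le 2p_x$, and suppose $2c_x+c_y+c_z>p_z$. For the lowest-priority task among the three, any $t>p_x$ has demand at least $2c_x+c_y+c_z>p_z\ge t$ and is useless, and the best $t\le p_x$ is $t=p_x$. If the test succeeds there, it succeeds there for all three tasks. Hence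
$$\{x,y,z\}\ \text{is RM-schedulable}\iff c_x+c_y+c_z\le p_x. \tag{1}$$
The three tasks must meet a numerical condition jointly, which suggests hardness through numerical matching.

We now say which kind of hardness we want.

**Definition (approximation schemes).** An *asymptotic PTAS* is a family $\{A_\varepsilon\}_{\varepsilon>0}$ such that, for each fixed $\varepsilon$, $A_\varepsilon$ runs in time polynomial in the input size and outputs a partition into RM-schedulable parts, at most $(1+\varepsilon)OPT+C_\varepsilon$ in number, where $C_\varepsilon$ does not depend on the input. An *asymptotic FPTAS* is a single algorithm which takes $\varepsilon$ as part of the input, runs in time polynomial in the input size and $1/\varepsilon$, and uses at most $(1+\varepsilon)OPT+q(1/\varepsilon)$ parts for a fixed polynomial $q$.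

**Example.** If all periods equal $p$, the lowest-priority task has demand $\sum c$ for every $t\in(0,p]$, so a set is schedulable iff $\sum c\le p$. This is bin packing, which by a textbook theorem has an asymptotic PTAS. So hardness must use different periods.

Two facts are given with the problem. There is an asymptotic PTAS *under resource augmentation*: for fixed $\varepsilon$ it finds in polynomial time a solution with $(1+\varepsilon)OPT+O(1)$ processors whose parts become schedulable after the speed is raised by the factor $1+\varepsilon$. And there is no asymptotic FPTAS unless $\mathbf P=\mathbf{NP}$. Between the two lies the question whether an asymptotic PTAS exists at the original speed. The answer is negative.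

**Theorem 2.** If $\mathbf P\ne\mathbf{NP}$, the problem has no asymptotic PTAS.

## 3. Why a one-sided condition is too weak

An additive constant and a factor $1+\varepsilon$ are both forgiven, so we need a *gap*: the number of processors must differ by a constant factor in the two cases. Condition (1) suggests the following attempt. Fix the periods, say $p_x=75F$ and $p_y=p_z=105F$ with $F$ large, and encode integers $a,b,c$ in the running times:
$$c_x=35F+a,\qquad c_y=18F+b,\qquad c_z=22F+c .$$
Since $35+18+22=75$ and $2\cdot35+18+22=110>105$, condition (1) says exactly $a+b+c\le0$ (for $F$ large compared with $|a|,|b|,|c|$). Is it hard to group three lists of integers into many disjoint triples of sum $\le0$?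

Exactly, perhaps; with a gap, no. Suppose the three lists have $n_1,n_2,n_3$ entries, each length divisible by a fixed integer $K$, and that some $M$ disjoint triples (one entry from each list) have sum $\le 0$. Sort each list decreasingly, cut it into $K$ groups $G_1,\dots,G_K$ of equal size, and round every entry up to the largest entry of its group. A rounded entry of $G_{g+1}$ is at most any original entry of $G_g$. So in the given family we may replace each entry of $G_g$ by an entry of $G_{g+1}$, rounded, one-to-one, for every $g<K$. Only triples that use an entry of some $G_K$ are lost, at most $(n_1+n_2+n_3)/K$ of them. Thus the rounded lists admit at least $M-(n_1+n_2+n_3)/K$ disjoint triples of sum $\le0$. The rounded lists have at most $K$ values each, hence at most $K^3$ kinds of triples, and a best family is found in polynomial time by trying all vectors of multiplicities. Its triples have sum $\le0$ in the original values as well, since rounding went up.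

So a condition $a+b+c\le0$ cannot carry a gap, unless $\mathbf P=\mathbf{NP}$: monotonicity allows rounding. The usual rescue, that entries of total sum $0$ cut completely into triples of sum $\le0$ give only triples of sum $0$, stops working once a few triples may be discarded. If a discarded triple has sum $D>0$, the others have total $-D$ and need not be zero individually.

We need the *equality* $a+b+c=0$ on each processor, not only on average. Can utilization give the reverse inequality? With fixed periods it cannot: there $u_x,u_y,u_z$ increase with $a,b,c$, so (F2) is again an upper bound on the values.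

## 4. Two opposite inequalities on one processor

To reverse the effect on utilization, the periods must move with the values, and must move faster than the running times. Put
$$\begin{aligned}
p_x&=75F-\lambda a, & c_x&=35F-(\lambda-1)a,\\
p_y&=105F+\mu b, & c_y&=18F+b,\\
p_z&=105F+\nu c, & c_z&=22F+c .
\end{aligned}$$
Then $c_x+c_y+c_z-p_x=a+b+c$ exactly, so condition (1) still reads $a+b+c\le0$. For the utilizations,
$$u_x-\tfrac{35}{75}=\frac{(75-40\lambda)\,a}{75\,p_x},\qquad u_y-\tfrac{18}{105}=\frac{(105-18\mu)\,b}{105\,p_y},\qquad u_z-\tfrac{22}{105}=\frac{(105-22\nu)\,c}{105\,p_z}. \tag{2}$$
For the first, $75(35F-(\lambda-1)a)-35(75F-\lambda a)=(75-40\lambda)a$. For the second, $105(18F+b)-18(105F+\mu b)=(105-18\mu)b$. The third is the same with $22,\nu,c$.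

We want $u_x+u_y+u_z$ to be, up to a tiny error, a *decreasing function of the sum* $a+b+c$. To first order $p_x\approx75F$ and $p_y,p_z\approx105F$, so this asks for
$$\frac{40\lambda-75}{75^2}=\frac{18\mu-105}{105^2}=\frac{22\nu-105}{105^2}=:\kappa>0 .$$
The integers $\lambda=195,\ \mu=847,\ \nu=693$ solve this: $40\cdot195-75=7725=\frac{103}{75}\cdot 75^2$, and $18\cdot847=22\cdot693=15246$ with $15246-105=15141=\frac{103}{75}\cdot105^2$. So $\kappa=\frac{103}{75}$.

Then $u_x+u_y+u_z\approx\frac{89}{105}-\kappa\frac{a+b+c}{F}$. Add a fourth task $L$ of very long period with $u_L=\frac{16}{105}-\frac1{2F}$. If $a+b+c=0$, the total is about $1-\frac1{2F}$ and everything should fit. If $a+b+c\le-1$, the total is at least about $1+\frac{\kappa-1/2}{F}>1$, which (F2) forbids. The demand at the first deadline of $x$ gives $a+b+c\le0$, the utilization gives $a+b+c\ge0$, and integrality makes the two meet.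

Three things remain: a gap problem for zero triples, a device that forces such quadruples to occur, and honest error estimates. They are assembled in the next theorem. It uses one more cited fact.

**(F4)** (Feige, *J. ACM* 45 (1998), Prop. 2.1.2; a consequence of the PCP theorem.) A 3CNF‑5 formula has exactly 3 literals, on distinct variables, in each clause, and each variable occurs in exactly 5 clauses. For some constant $\epsilon>0$ it is NP-hard to distinguish satisfiable 3CNF‑5 formulas from those in which at most a $(1-\epsilon)$ fraction of the clauses can be satisfied simultaneously.

**Example.** With three variables $u,v,w$, the five clauses $u\vee v\vee w$, $u\vee v\vee\bar w$, $u\vee\bar v\vee w$, $\bar u\vee v\vee w$, $\bar u\vee\bar v\vee w$ form a 3CNF‑5 formula, satisfied by setting all three true. In general, with $m$ clauses there are $3m$ literal occurrences and $3m/5$ variables.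

Throughout, $\epsilon$ is the constant of (F4) and $\delta:=\epsilon/16800$.

**Theorem 3 (gap theorem).** There is a polynomial-time reduction mapping a 3CNF‑5 formula $\varphi$ with $m$ clauses to a set $V$ of $24m$ tasks, and to the numbers $N_0=8m$ and $\sigma=\Theta(m^{-6})>0$, such that all periods and running times are positive integers bounded by a polynomial in $m$, every task has utilization $>0.15$, and:

* (Yes) if $\varphi$ is satisfiable, $V$ can be partitioned into $N_0$ RM-schedulable parts, each with at most $4$ tasks;
* (No) if at most $(1-\epsilon)m$ clauses of $\varphi$ are simultaneously satisfiable, then every partition of $V$ into parts that are RM-schedulable at speed $1+\sigma$ (a fortiori at speed $1$) has at least $(1+\delta)N_0$ parts.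

Moreover, $OPT\ge N_0$ in all cases.

**Theorem 3 implies Theorem 2.** Suppose an asymptotic PTAS exists. Apply $A_{\delta/3}$, with additive constant $C$, to $V$. In the Yes case $OPT= N_0$, so the output has at most $(1+\frac\delta3)N_0+C$ parts, which is less than $(1+\delta)N_0$ once $N_0>\frac{3C}{2\delta}$. In the No case every valid output has at least $(1+\delta)N_0$ parts. Comparing the output with $(1+\delta)N_0$ decides the problem of (F4) for all large $m$. The boundedly many remaining values of $m$ are decided by brute force. So an NP-hard problem is decided in polynomial time, and $\mathbf P=\mathbf{NP}$. $\square$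

The rest of the proof is the proof of Theorem 3.

## 5. From 3CNF‑5 to a gap for zero triples

Given three lists of integers (classes 1, 2, 3), a *zero triple* consists of one entry of each class, with sum $0$. For example, with class 1 $=(-3,-5)$, class 2 $=(1,2)$, class 3 $=(2,3)$, the zero triples are $(-3,1,2)$ and $(-5,2,3)$, and they are disjoint. The triple $(-5,1,2)$ has sum $-2$. It passes the test "$\le0$" but is not a zero triple.

**Lemma 4.** From a 3CNF‑5 formula $\varphi$ with $m$ clauses one can compute in polynomial time three lists of integers: class 1 with $n_1=6m$ entries, class 2 with $n_2=6m$ entries, class 3 with $n=4m$ entries, all of absolute value at most $W:=288m^3$, such that: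

* if $\varphi$ is satisfiable, there are $n$ pairwise disjoint zero triples;
* if at most $(1-\epsilon)m$ clauses are satisfiable, every family of disjoint zero triples has at most $(1-\epsilon_1)n$ members, where $\epsilon_1:=\epsilon/20$.

*Proof.* **Step 1: symbolic items.** The purpose is to write down linear forms for which we can see all zero triples. Take formal variables $a_{u,j},b_{u,j}$ for each variable $u$ of $\varphi$ and $j\in\mathbb Z/5$, and $s_C$ for each clause $C$. There are $3m$ pairs $(u,j)$.

* Class 1, the *tips*: $\bar u_j:=-(a_{u,j}+b_{u,j})$ and $u_j:=-(a_{u,j+1}+b_{u,j})$. These are $6m$ items.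
* Class 3: all $b_{u,j}$ and all $s_C$. These are $3m+m=4m$ items.
* Class 2: all $a_{u,j}$, and one item $\ell_o$ for each literal occurrence $o$. If $o$ is the $j$-th occurrence of $u$ and lies in the clause $C(o)$, let $\mathrm{tip}(o)=u_j$ if the literal is positive and $\mathrm{tip}(o)=\bar u_j$ if it is negative, and put $\ell_o:=-\mathrm{tip}(o)-s_{C(o)}$. These are $3m+3m=6m$ items.

Distinct occurrences have distinct tips. Distinct tips are $-(\alpha+\beta)$ for distinct pairs ($a$-variable $\alpha$, $b$-variable $\beta$), since $j+1\ne j$ in $\mathbb Z/5$.

**Step 2: the formal zero triples.** We list when a tip $-(\alpha+\beta)$ plus a class‑2 item plus a class‑3 item is the zero form.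

* With $a',b'$: iff $a'=\alpha$ and $b'=\beta$.
* With $a',s_C$: never, since $s_C$ has coefficient $+1$.
* With $\ell_o,b'$: never, since $s_{C(o)}$ has coefficient $-1$.
* With $\ell_o,s_C$: if $C\ne C(o)$, then $s_C$ has coefficient $+1$ and the form is nonzero. If $C=C(o)$, what remains is the tip minus $\mathrm{tip}(o)$, which is zero iff the tip is $\mathrm{tip}(o)$.

So the formal zero triples are exactly
$$(\bar u_j,a_{u,j},b_{u,j})\ \text{(type $+$)},\qquad (u_j,a_{u,j+1},b_{u,j})\ \text{(type $-$)},\qquad(\mathrm{tip}(o),\ell_o,s_{C(o)}).$$

**Step 3: numbers for symbols.** The purpose is to substitute small integers without creating new zero triples. There are $6m\cdot6m\cdot4m=144m^3$ triples, each with a sum that is a linear form. Choose integer values for the formal variables one after another. When choosing the value of a variable, look at the nonzero sums in which it is the last variable occurring, in the chosen order. With earlier values fixed, each such sum is an affine function of the new value with nonzero slope, so it vanishes for at most one value. At most $144m^3$ values are forbidden, so one of the $144m^3+1$ values in $\{0,\dots,144m^3\}$ is available. After all choices every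 nonzero form has a nonzero value, so the numerical zero triples are exactly the formal ones (entries being labelled items). Tips lie in $[-288m^3,0]$, the items $\ell_o$ (two variables minus a third) in $[-144m^3,288m^3]$, and all other entries in $[0,144m^3]$. So all absolute values are at most $W$.

**Step 4: satisfiable formulas.** Fix a satisfying assignment. For each true $u$ take all five type $+$ triples. They are disjoint and leave the tips $u_j$ unused. For each false $u$ take all five type $-$ triples. They are disjoint and leave the tips $\bar u_j$ unused. For each clause pick an occurrence $o$ of a true literal and take $(\mathrm{tip}(o),\ell_o,s_{C(o)})$. If $o$ is positive, $u$ is true and $\mathrm{tip}(o)=u_j$ is unused. If $o$ is negative, $u$ is false and $\mathrm{tip}(o)=\bar u_j$ is unused. Different occurrences have different tips. In total we have $3m+m=n$ disjoint zero triples.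

**Step 5: the gap.** We read an assignment off a large family. Take a family of disjoint zero triples leaving $r$ class‑3 items uncovered. Call $u$ *good* if all five $b_{u,j}$ are covered. Each $b_{u,j}$ lies in only two zero triples, one of each type. Let $u$ be good. If $b_{u,j}$ is covered by type $+$, then $a_{u,j}$ is used. The type $-$ triple of $b_{u,j-1}$ is $(u_{j-1},a_{u,j},b_{u,j-1})$ and needs $a_{u,j}$, so $b_{u,j-1}$ is covered by type $+$. Going around the cycle $\mathbb Z/5$, all five $b_{u,j}$ are covered by the same type. Set $u$ true if this is type $+$, false if it is type $-$, and set bad variables arbitrarily.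

Now let $s_C$ be covered, necessarily by some $(\mathrm{tip}(o),\ell_o,s_C)$ with $C=C(o)$, and suppose that the variable $u$ of $o$ is good. If $o$ is positive, $\mathrm{tip}(o)=u_j$ is used here, so the type $-$ triple of $b_{u,j}$ is not in the family. Hence $b_{u,j}$ is covered by type $+$ and $u$ is true. If $o$ is negative, $\bar u_j$ is used here, so $b_{u,j}$ is covered by type $-$ and $u$ is false. Either way $C$ is satisfied.

So if $C$ is unsatisfied, then $s_C$ is uncovered or $C$ contains a bad variable. A bad variable lies in $5$ clauses and has at least one uncovered $b_{u,j}$. Hence
$$\#\{\text{unsatisfied clauses}\}\le\#\{\text{uncovered }s_C\}+5\cdot\#\{\text{bad variables}\}\le5r .$$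
If the family had more than $(1-\epsilon_1)n$ members, then $r<\epsilon_1n=4\epsilon_1m=\epsilon m/5$, so fewer than $\epsilon m$ clauses would be unsatisfied. This contradicts the assumption that at most $(1-\epsilon)m$ clauses can be satisfied. $\square$

## 6. The six types of tasks

**Choice of parameters.** We attach to each task a rational *weight* $w$, a rounded utilization with denominator $105$, so that the possible contents of a processor can be enumerated. Let
$$F:=10^4W^2,\qquad P:=1050F^2,\qquad \sigma:=\frac1{100F}.$$

| type | number | period | running time | weight $w$ |
|---|---|---|---|---|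
| 1: class‑1 entry of value $a$ | $n_1$ | $75F-195a$ | $35F-194a$ | $49/105$ |
| 2: class‑2 entry of value $b$ | $n_2$ | $105F+847b$ | $18F+b$ | $18/105$ |
| 3: class‑3 entry of value $c$ | $n$ | $105F+693c$ | $22F+c$ | $22/105$ |
| $L$ | $n$ | $P$ | $160F^2-525F$ | $16/105$ |
| $A$ | $n_1-n$ | $P$ | $560F^2-3150WF$ | $56/105$ |
| $B$ | $n_2-n$ | $P$ | $870F^2-3150WF$ | $87/105$ |

The intended processors are $\{1,2,3,L\}$, one for each zero triple, and $\{1,A\}$, $\{2,B\}$ for the class‑1 and class‑2 entries which $n$ disjoint zero triples leave over. Their weights are $49+18+22+16$, $49+56$ and $18+87$ over $105$, each equal to $1$. The utilizations of $A$ and $B$ lie a little below their weights, so that any entry fits. The number of tasks is $2n_1+2n_2=24m$. Grouping the weights by intended processors, the total weight is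
$$n+(n_1-n)+(n_2-n)=n_1+n_2-n=8m=:N_0=2n. \tag{3}$$
Since $W\ge 288$, we have $W\le W^2=10^{-4}F$, so every entry of the table is a positive integer, and running times are at most periods. All numbers are polynomially bounded, as $W=\Theta(m^3)$, $F=\Theta(m^6)$ and $P=\Theta(m^{12})$. Also $\sigma=\Theta(m^{-6})$.

**Estimates.** We turn the first-order computation of Section 4 into inequalities. Let $x,y,z$ denote tasks of types 1, 2, 3 with values $a,b,c$, so $|a|,|b|,|c|\le W\le10^{-4}F$. Then
$$74F\le p_x\le76F,\qquad104F\le p_y,p_z\le106F,\qquad c_x\le36F,\quad c_y\le19F. \tag{4}$$
Formula (2) with $\lambda=195,\mu=847,\nu=693$ gives, since $7725/75=103$ and $15141/105=144.2$,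
$$u_x=\tfrac{49}{105}-\frac{103a}{p_x},\qquad u_y=\tfrac{18}{105}-\frac{144.2\,b}{p_y},\qquad u_z=\tfrac{22}{105}-\frac{144.2\,c}{p_z}. \tag{5}$$
With $\kappa=\frac{103}{75}\in(1,2)$ we have $103=75\kappa$ and $144.2=105\kappa$. Compare each fraction with its first-order value:
$$\frac{75a}{p_x}-\frac aF=\frac{a(75F-p_x)}{Fp_x}=\frac{195a^2}{Fp_x},\qquad \Big|\frac{105b}{p_y}-\frac bF\Big|=\frac{847b^2}{Fp_y},\qquad\Big|\frac{105c}{p_z}-\frac cF\Big|=\frac{693c^2}{Fp_z}.$$
By (4) these are at most $3W^2/F^2$, $9W^2/F^2$ and $7W^2/F^2$, together at most $19W^2/F^2=\frac{0.0019}{F}<\frac1{100F}$. Hence
$$u_x+u_y+u_z=\tfrac{89}{105}-\kappa\Big(\frac{a+b+c}F+\theta\Big),\qquad|\theta|\le\frac1{100F}. \tag{6}$$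
This is why $F$ is of order $W^2$: the second-order error must be small compared with $1/F$, the effect of changing the sum by one. Dividing by $P=1050F^2$,
$$u_L=\tfrac{16}{105}-\frac1{2F},\qquad u_A=\tfrac{56}{105}-\frac{3W}F,\qquad u_B=\tfrac{87}{105}-\frac{3W}F. \tag{7}$$
In (5) the corrections are at most $\frac{103W}{74F}$ and $\frac{144.2W}{104F}$, both below $3W/F$, and $\frac1{2F}<\frac{3W}F$. As $W/F=\frac1{10^4W}\le10^{-4}$, every task satisfies
$$|u-w|\le\frac{3W}F\le3\cdot10^{-4},\qquad\text{so}\qquad u\ge\tfrac{16}{105}-3\cdot10^{-4}>0.15. \tag{8}$$

## 7. Satisfiable formulas fit on $8m$ processors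

Let $\varphi$ be satisfiable. Lemma 4 gives $n$ disjoint zero triples. They cover class 3 and leave $n_1-n$ class‑1 entries and $n_2-n$ class‑2 entries. Use $n$ processors $\{x,y,z,L\}$, one per zero triple, $n_1-n$ processors $\{x,A\}$ and $n_2-n$ processors $\{y,B\}$, in total $N_0$ by (3), with at most four tasks each. We check (F1) with $s=1$. For the long tasks we test $t=P$ and use $\lceil P/p\rceil c\le Pu+c$. In all cases the long task has the lowest priority, since $P>106F$.

**$\{x,y,z,L\}$ with $a+b+c=0$.** Here
$$c_x+c_y+c_z=75F-194a+b+c=75F-195a=p_x .$$
Since $p_x<p_y,p_z$, at $t=p_x$ the tasks $x,y,z$ together demand one job each, that is, $p_x$. So the condition of each of them holds at $t=p_x$. For $L$, by (6), (7), $\kappa|\theta|\le\frac2{100F}$ and $c_x+c_y+c_z=p_x$, the demand at $t=P$ is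
$$c_L+\sum_{i\in\{x,y,z\}}\Big\lceil\frac P{p_i}\Big\rceil c_i\le P\Big(\tfrac{16}{105}-\frac1{2F}+\tfrac{89}{105}+\frac2{100F}\Big)+p_x\le P-504F+76F<P ,$$
because $P\cdot\frac{0.48}F=504F$. Here we see why $P$ is of order $F^2$: the slack $P/(2F)$ must exceed the rounding loss $p_x\approx75F$.

**$\{x,A\}$.** We have $c_x\le p_x$. At $t=P$ the demand of $A$ is at most
$$P\Big(\tfrac{49}{105}+\frac{103W}{74F}+\tfrac{56}{105}-\frac{3W}F\Big)+36F\le P-1.6\cdot1050\,FW+36F<P ,$$
since $3-\frac{103}{74}>1.6$.

**$\{y,B\}$.** We have $c_y\le p_y$. At $t=P$ the demand of $B$ is at most
$$P\Big(\tfrac{18}{105}+\frac{144.2W}{104F}+\tfrac{87}{105}-\frac{3W}F\Big)+19F\le P-1.6\cdot1050\,FW+19F<P ,$$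
since $3-\frac{144.2}{104}>1.6$. This proves the Yes part of Theorem 3.

## 8. Full processors are rigid, and the gap survives

Let $s:=1+\sigma$, and let $V$ be partitioned into $N$ parts, each schedulable at speed $s$. By (F1) this includes partitions schedulable at speed $1$. For a part $S$ let $w(S)=\sum_{\tau\in S}w(\tau)$.

**Claim 5 (weights obey a capacity).** Every part $S$ has $w(S)\le1$.

*Proof.* This step passes from real utilizations to multiples of $1/105$. By (F2), $U(S)\le1+\sigma<1.05=7\cdot0.15$, so $|S|\le6$ by (8). Again by (8),
$$w(S)\le1+\sigma+6\cdot3\cdot10^{-4}<1+\tfrac1{105},$$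
because $\sigma\le10^{-6}$. As $w(S)$ is a multiple of $\frac1{105}$, it is at most $1$. $\square$

**Claim 6 (parts of weight one are the intended ones).** If $w(S)=1$, then $S$ consists of one task of each of the types $1,2,3,L$ (a *full part*), or of one task of each of the types $1,A$, or of one task of each of the types $2,B$.

*Proof.* This is a small Diophantine enumeration. Let $k_1,k_2,k_3,k_L,k_A,k_B$ be the numbers of tasks of each type in $S$. Then
$$49k_1+18k_2+22k_3+16k_L+56k_A+87k_B=105 .$$
Modulo $2$, $k_1+k_B$ is odd. Also $k_1\le2$ and $k_B\le1$, and $k_1=2,k_B=1$ would give $98+87>105$. So $(k_1,k_B)$ is $(0,1)$ or $(1,0)$.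

If it is $(0,1)$, then $18k_2+22k_3+16k_L+56k_A=18$. The coefficients $22,56$ are too large, and $k_L=1$ would leave $2$. So $k_2=1$ and the rest are $0$.

If it is $(1,0)$, then after halving, $9k_2+11k_3+8k_L+28k_A=28$. Either $k_A=1$ and the rest are $0$, or $k_A=0$ and $9k_2+11k_3=28-8k_L\in\{28,20,12,4\}$. The values $9i+11k\le28$ with $i,k\ge0$ are $0,9,11,18,20,22,27$. Only $20$ is in both lists, and $20=9+11$ is its only representation. So $k_L=k_2=k_3=1$. $\square$

**Claim 7 (full parts are zero triples).** If $S=\{x,y,z,L\}$ is a full part with values $a,b,c$, then $a+b+c=0$.

*Proof.* **Upper bound, from time demand.** By (4), $x$ has higher priority than $y$ and $z$, and $L$ has the lowest priority. Let $\ell$ be the lower-priority task among $y,z$. By (F1) there is $t\in(0,p_\ell]$ with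
$$\Big\lceil\frac t{p_x}\Big\rceil c_x+\Big\lceil\frac t{p_y}\Big\rceil c_y+\Big\lceil\frac t{p_z}\Big\rceil c_z\le st ,$$
where the term of $\ell$ equals $c_\ell$ because $t\le p_\ell$. If $t>p_x$, the left side is at least
$$2c_x+c_y+c_z=110F-388a+b+c\ge110F-390W\ge109F,$$
while $st\le(1+\sigma)106F<107F$, a contradiction. So $t\le p_x<p_y,p_z$, all three ceilings are $1$, and $c_x+c_y+c_z\le st\le(1+\sigma)p_x$. That is,
$$75F-194a+b+c\le75F-195a+\sigma p_x,\qquad\text{so}\qquad a+b+c\le\sigma p_x\le\frac{76F}{100F}<1 .$$
By integrality $a+b+c\le0$.

**Lower bound, from utilization.** If $a+b+c\le-1$, then by (6) and (7)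
$$U(S)\ge\tfrac{89}{105}+\frac{0.99\,\kappa}F+\tfrac{16}{105}-\frac1{2F}>1+\frac{0.49}F>1+\sigma ,$$
contradicting (F2). So $a+b+c\ge0$. $\square$

**Counting.** It remains to show that few processors force many full parts. Let $q$ be the number of parts of weight $<1$, hence of weight at most $\frac{104}{105}$, and let $k$ be the number of full parts. Summing weights with Claim 5 and (3),
$$N_0=\sum_Sw(S)\le N-\frac q{105},\qquad\text{so}\qquad q\le105(N-N_0). \tag{9}$$
In particular $N\ge N_0$. This used nothing about $\varphi$, so $OPT\ge N_0$ for every instance.

By Claim 6, each type‑3 task lies in a full part, which contains exactly one, or in a part of weight $<1$. By Claim 5 a part contains at most four type‑3 tasks, as $5\cdot22>105$. So $n-k\le4q$. By Claim 7 the full parts give $k$ disjoint zero triples.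

Now suppose that at most $(1-\epsilon)m$ clauses are satisfiable. Lemma 4 gives $k\le(1-\epsilon_1)n$, and with (9)
$$\epsilon_1n\le n-k\le4q\le420(N-N_0).$$
Since $N_0=2n$ and $\frac{\epsilon_1}{840}=\frac{\epsilon}{16800}=\delta$,
$$N\ge N_0+\frac{\epsilon_1n}{420}=\Big(1+\frac{\epsilon_1}{840}\Big)N_0=(1+\delta)N_0 .$$
This is the No part, and Theorem 3 is proved. With it, Theorem 2 is proved. $\blacksquare$

## 9. Restricted instances, a little extra speed, and a constant-factor algorithm

The reduction leaves room in several directions. Here we need one last cited fact.

**(F3)** (Liu–Layland 1973) RM is optimal among fixed-priority policies for these task systems: a set schedulable under some fixed-priority assignment is RM-schedulable. Moreover, every $S$ with $U(S)\le\ln2$ is RM-schedulable.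

**Theorem 8.** Assume $\mathbf P\ne\mathbf{NP}$, and let $0<\varepsilon<\delta$. No polynomial-time algorithm always outputs at most $(1+\varepsilon)OPT+g(OPT)$ parts with $g(k)=o(k)$. This remains true under any combination of the following restrictions and relaxations:

1. all periods and running times are polynomially bounded in the number of tasks, so pseudo-polynomial algorithms are excluded too;
2. every task has utilization $>0.15$, so at most $6$ tasks fit on any processor;
3. at most $k$ tasks are allowed per processor, for any fixed $k\ge4$ (both for $OPT$ and for the algorithm);
4. arbitrary fixed-priority assignments are allowed on each processor instead of RM;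
5. $OPT$ is measured at speed $1$, but the algorithm's parts need only be schedulable at speed $1+c_0|V|^{-6}$, for a certain constant $c_0>0$.

*Proof.* **The instances meet the restrictions.** Apply the reduction of Theorem 3. Items 1 and 2 hold by that theorem. At most six tasks fit on a processor, even at speed $1+\sigma$, because $7\cdot0.15=1.05>1+\sigma$. For item 5, $|V|=24m$ and
$$\sigma=\frac1{100F}=\frac1{10^6W^2}=\frac1{10^6\cdot288^2m^6}=c_0|V|^{-6},\qquad c_0=\frac{24^6}{10^6\cdot288^2}.$$

**The bounds survive the relaxations.** The partition of the Yes case uses RM, speed $1$ and at most four tasks per processor, so it stays admissible under items 3 and 4. The lower bounds, namely at least $N_0$ parts always and at least $(1+\delta)N_0$ parts in the No case, hold for all partitions into parts RM-schedulable at speed $1+\sigma$, whatever the number of tasks per part. A part schedulable at speed $s$ under some fixed-priority assignment is RM-schedulable at speed $s$, by (F3) applied to the running times $c/s$. So the lower bounds hold under item 4 too.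

**Conclusion.** In the Yes case $OPT=N_0$, and the output has at most $(1+\varepsilon)N_0+g(N_0)<(1+\delta)N_0$ parts for large $m$, because $g(N_0)=o(N_0)$ and $\varepsilon<\delta$. In the No case every valid output has at least $(1+\delta)N_0$ parts. So the algorithm, with brute force for small $m$, decides the problem of (F4) in polynomial time, contradicting $\mathbf P\ne\mathbf{NP}$. $\square$

Item 5 is consistent with the scheme under resource augmentation of Section 2: there the extra speed is a fixed $\varepsilon$, while here it tends to $0$ as $|V|$ grows.

In the other direction, some constant ratio is attainable.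

**Proposition 9.** A polynomial-time algorithm uses at most $\frac2{0.69}OPT+1<2.9\,OPT+1$ processors. Hence the best asymptotic ratio is a constant, and by Theorem 8 it is at least $1+\delta>1$ if $\mathbf P\ne\mathbf{NP}$.

*Proof.* Use next-fit: go through the tasks in any order, and open a new processor when the total utilization of the current one together with the next task would exceed $0.69<\ln2$. Each part is a single task, which is schedulable, or has $U\le0.69$ and is RM-schedulable by (F3). For two consecutive parts, the first part together with the first task of the second exceeds $0.69$, so their total utilization is $>0.69$. Let there be $N$ parts. Pairing the parts $1,2$, then $3,4$, and so on, gives $\lfloor N/2\rfloor$ disjoint pairs, so $U(V)\ge0.69\cdot\frac{N-1}2$, that is, $N\le\frac{2U(V)}{0.69}+1$. Applying (F2) to each part of an optimal partition gives $U(V)\le OPT$. $\square$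

With a cap of $k$ tasks per processor, $k\le2$ is polynomial by Proposition 1, and every fixed $k\ge4$ admits no asymptotic PTAS unless $\mathbf P=\mathbf{NP}$ by Theorem 8. The case $k=3$ and the optimal asymptotic constant are not settled by these arguments.
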